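# A separable factor can destroy $\Omega$-separability

## 1. The first guess: $X\times Y$ should inherit $\Omega$-separability from $X$

All spaces are Tychonoff. Two players, I and II, play the following game $\Omega$ on a space $X$. At move $n\in\omega$, I picks a point $x_n\in X$, and II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. I wins if $\bigcup_n U_n$ is dense in $X$; otherwise II wins. Note that $x_n$ need not lie in $U_n$: on $[0,1]$ the answer $(0,\frac12)$ to the point $0$ is legal.

A strategy for I is a rule that names I's next point from the finite sequence of II's previous answers. It is winning if I wins every play that follows it and in which II's answers are legal.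

**Definition.** $X$ is *$\Omega$-separable* if I has a winning strategy in $\Omega$ on $X$.

A separable space is $\Omega$-separable: I enumerates a countable dense set, and the closure of $\bigcup_nU_n$ contains it. An uncountable discrete space is not: II answers $\{x_n\}$. So the notion lies somewhere above separability. The following facts are quoted in "Some new versions of an old game" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf), from which our problem comes: all Dugundji spaces and all products of separable spaces are $\Omega$-separable; $\Omega$-separability implies the Souslin property; first countable $\Omega$-separable spaces are separable. The problem is this.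

*Is the product of an $\Omega$-separable space and a separable space $\Omega$-separable?*

The guess one would make is "yes". If $D\subset Y$ is countable and dense, then $X\times D$ is a union of countably many copies of $X$, it is dense in $X\times Y$, and I has a winning strategy on each copy. I can also run countably many strategies at once: fix a function $\omega\to\omega$ taking every value infinitely often, and let it tell which run is continued at move $n$. We call this *interleaving*.

Let us test the guess.

*$X$ separable.* Then $X\times Y$ is separable, and there is nothing to do.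

*$Y$ countable and discrete.* I interleaves one run of a winning strategy on each clopen copy $X\times\{d\}$, and replaces an answer $W$ of II to a point $(x,d)$ by $W\cap(X\times\{d\})$. This still has $(x,d)$ in its closure, because $X\times\{d\}$ is open. So the guess holds.

*$Y=[0,1]$.* Already here one must say which subset of $X$ is reported to the run when II answers $W$ to $(x,d)$. The whole projection $\pi_X(W)$ is legal in $\Omega$ on $X$, but it is the wrong report. Take $X=\{0,1\}$ and this winning strategy on $X$: play $0$; if the answer contains $1$, play $0$ forever; otherwise play $1$ from then on. Let II answer every point $(0,d)$ with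
$$W=\{0\}\times[0,1]\ \cup\ \{1\}\times(0,\tfrac12).$$
This is open and contains $(0,d)$, and $\pi_X(W)=X$ contains $1$. Every run then plays $0$ forever, and the union of II's answers is $W$, which misses the open set $\{1\}\times(\frac12,1]$. The projection has forgotten *where* in $Y$ the set $W$ lives.

## 2. Countable $\pi$-weight: one run for each member of a $\pi$-base

The remedy for $[0,1]$ is to report only the part of $W$ over a fixed open subset of $Y$. Recall that a *$\pi$-base* of $Y$ is a family of nonempty open sets such that every nonempty open set contains a member of it; $\pi w(Y)$ is the least size of a $\pi$-base, and $w(Y)$ the least size of a base.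

**Theorem 1.** If $X$ is $\Omega$-separable and $\pi w(Y)\le\omega$, then $X\times Y$ is $\Omega$-separable.

**Proof.** We may assume $Y\neq\emptyset$. Let $\{B_m:m\in\omega\}$ be a $\pi$-base of nonempty open sets (repetitions allowed), pick $y_m\in B_m$, and let $\sigma$ be winning for I on $X$. I interleaves runs of $\sigma$ indexed by $m\in\omega$. When run $m$ suggests $x$, I plays $(x,y_m)$. When II answers $W$, I reports to run $m$ the set
$$U=\pi_X\big(W\cap(X\times B_m)\big),$$
which is open because projections are open maps. The report is legal: if $G\ni x$ is open, then $G\times B_m$ is a neighborhood of $(x,y_m)$, so it meets $W$, that is, $G\cap U\ne\emptyset$.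

Every nonempty open subset of $X\times Y$ contains a set $O\times B_m$ with $O\neq\emptyset$ open. The reports in run $m$ have dense union in $X$, so one of them meets $O$; the corresponding answer $W$ meets $O\times B_m$. Hence the union of II's answers is dense. $\square$

## 3. Uncountably many neighborhoods of one point

For a general separable $Y$, suppose I plays $(x,d)$ with $d\in D$ and II answers $W$. For each neighborhood $V$ of $d$ the set $U_V=\pi_X(W\cap(X\times V))$ is a legal report. To get density over $V$, some run must have received the reports $U_V$. But $U_V$ shrinks with $V$, and if no countable family of open sets is enough, we would need uncountably many runs, while the play has only $\omega$ moves. This is the point at which the proof of Theorem 1 stops.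

One can save what remains by letting a run receive all the reports at once and deciding only later which of them count. Consider the following game $\Omega^*$ on $X$. I picks $x_n$, and II picks a countable indexed family $\mathcal U_n$ of open sets. After all moves II chooses subfamilies $\mathcal V_n\subset\mathcal U_n$ with $x_n\in\overline{\bigcup\mathcal V_n}$ for all $n$; II wins if this is possible with $\bigcup_n\bigcup\mathcal V_n$ not dense; otherwise I wins.

**Theorem 2.** If I has a winning strategy in $\Omega^*$ on $X$, then $X\times Y$ is $\Omega$-separable for every separable $Y$.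

The proof uses the quoted fact on the Souslin property (*ccc*: no uncountable family of pairwise disjoint nonempty open sets). Here is a proof of it.

**Lemma 1.** Every $\Omega$-separable space $X$ is ccc.

**Proof.** Suppose $\{U_\xi:\xi<\omega_1\}$ are pairwise disjoint, nonempty and open. Adding $X\setminus\overline{\bigcup_\xi U_\xi}$ to $U_0$, we may assume that $\bigcup_\xi U_\xi$ is dense. Fix distinct $f_\xi\in2^\omega$ $(\xi<\omega_1)$, and for a finite $0$-$1$ sequence $s$ let $O_s=\bigcup\{U_\xi:s\subset f_\xi\}$. Then $O_\emptyset$ is dense and $O_s=O_{s0}\cup O_{s1}$. So for every $x\in X$ there is, choosing one digit at a time, some $r\in 2^\omega$ with $x\in\overline{O_{r|m}}$ for all $m$.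

Let $\sigma$ be a strategy of I. There are only countably many finite sequences $\bar s=(s_0,\dots,s_{n-1})$ of finite $0$-$1$ sequences. For each $\bar s$ such that the answers $O_{s_0},\dots,O_{s_{n-1}}$ are legal against $\sigma$, let $r(\bar s)$ be such an $r$ for the next point of $\sigma$. Pick $\xi$ such that $f_\xi$ differs from all the $r(\bar s)$. Now II plays against $\sigma$: at a position given by $\bar s$ she takes $m$ with $r(\bar s)|m\not\subset f_\xi$ and answers $O_{r(\bar s)|m}$. This is legal and disjoint from $U_\xi$. At the end the union of her answers misses $U_\xi$, so $\sigma$ is not winning. $\square$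

**Proof of Theorem 2.** *Countable families of boxes suffice.* First, $X$ is $\Omega$-separable: I uses the $\Omega^*$ strategy and reports an answer $U_n$ of $\Omega$ as the one-element family $\{U_n\}$; since II could choose $\mathcal V_n=\{U_n\}$ and I wins, $\bigcup_nU_n$ is dense. By Lemma 1, $X$ is ccc. Let $D\subset Y$ be countable and dense. Then $X\times Y$ is ccc: among uncountably many pairwise disjoint nonempty open boxes, uncountably many would have second factors containing a common $d\in D$, and then their first factors would be pairwise disjoint. Consequently every open $W\subset X\times Y$ contains countably many boxes $A_i\times B_i$ whose union is dense in $W$ (take a maximal disjoint family of nonempty open boxes inside $W$).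

*The strategy.* For each $d\in D$, I runs the $\Omega^*$ strategy, playing $(x,d)$ when it suggests $x$; these runs are interleaved. If II answers $W$, I takes boxes $A_i\times B_i\subset W$ as above and reports the indexed family $\{A_i\}_i$.

*It wins.* Let $O\times V$ be a nonempty open box and $d\in D\cap V$. In run $d$, let $x_n$ be the points, $W_n$ the answers, $A^n_i\times B^n_i$ the boxes, and $\mathcal V_n=\{A^n_i:B^n_i\cap V\ne\emptyset\}$. If $G\ni x_n$ is open, then $G\times V$ is a neighborhood of $(x_n,d)$, so it meets $W_n$ in a nonempty open set, hence it meets some $A^n_i\times B^n_i$. So $G\cap A_i^n\neq\emptyset$ and $B_i^n\cap V\neq\emptyset$. This shows $x_n\in\overline{\bigcup\mathcal V_n}$ for all $n$. As I wins the run, $\bigcup_n\bigcup\mathcal V_n$ is dense, so some $A^n_i$ with $B^n_i\cap V\ne\emptyset$ meets $O$. Then $W_n\supset A^n_i\times B^n_i$ meets $O\times V$. $\square$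

## 4. Answers that do not name their target

The guess is wrong, and no extra axioms are needed to refute it.

**Theorem 3 (ZFC).** There are an $\Omega$-separable space $X$ with $|X|=\pi w(X)=\omega_1$ and a countable space $Y$ with $w(Y)=\omega_1$ such that $X\times Y$ is not $\Omega$-separable. Moreover $X\times Y'$ is not $\Omega$-separable for every Tychonoff $Y'$ containing $Y$ as a dense subspace; in particular there is such a $Y'$ that is compact, zero-dimensional, separable and of weight $\omega_1$.

By Theorem 1, all the cardinals $|X|=\pi w(X)=\omega_1$, $|Y|=\omega$, $w(Y)=\omega_1$ are least possible (Section 11). By Theorem 2, I wins $\Omega$ on this $X$ but has no winning strategy in $\Omega^*$ on it.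

**Theorem 4 (ZFC).** There is an $\Omega$-separable space $S$ such that $S\times S$ is not $\Omega$-separable.

Before building $X$ and $Y$, let us see how II could beat every strategy on a product. Let $\Lambda$ be the set of nonzero countable limit ordinals, and for each $\delta\in\Lambda$ fix a cofinal set $A_\delta\subset\delta$ of order type $\omega$, a *ladder*. Then
$$A_\delta\cap\nu\ \text{ is finite for every }\nu<\delta. \qquad\qquad(0)$$
For instance one may take $A_\omega=\omega$ and $A_{\omega\cdot2}=\{\omega+n:n<\omega\}$.

Suppose we had open sets $W_\alpha$ $(\alpha<\omega_1)$ and nonempty open sets $T_\delta$ $(\delta\in\Lambda)$ such that $W_\alpha\cap T_\delta=\emptyset$ whenever $\alpha\in A_\delta$, and such that at a given point $W_\alpha$ is a legal answer unless $\alpha$ lies in a finite set or in finitely many ladders attached to the point. Given a strategy of I, II could close off to find $\delta$ such that all points suggested against answers $W_\alpha$ with $\alpha<\delta$ involve only data below $\delta$. By (0) she could then always choose her $\alpha$ in $A_\delta$, and miss $T_\delta$.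

On $X$ alone this must fail. The design that achieves both is as follows. A point of $X$ carries values $y(\alpha)$ in a countable set $Q$ at finitely many places $\alpha$ (and the value $\infty$ elsewhere), and a finite set $p$ of "promises" $\delta\in\Lambda$. A promise $\delta$ forces $y(\alpha)\in E_\delta$ whenever $\alpha\in A_\delta$ and $y(\alpha)\neq\infty$; here $Q=E_\delta\sqcup J_\delta$ is a partition. On $X$, II could avoid the set of points promising $\delta$ by answering "$y(\alpha)\in J_\delta$". But such an answer names $\delta$, and I will arrange to have gone beyond all ordinals named in II's answers. On $X\times Y$, II answers "$y(\alpha)\in e$", where $e\in Y$ is a finite subset of $Q$. This names no $\delta$ at all, yet over the open set of those $e$ with $e\subset J_\delta$ it does avoid the promise $\delta$.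

## 5. The filter of dense-interior sets on a countable dense $Q\subset2^\Lambda$

The Hewitt–Marczewski–Pondiczery theorem says that a product of at most $2^{\omega}$ separable spaces is separable. As $|\Lambda|=\omega_1\le2^\omega$, we may fix a countable dense $Q\subset2^\Lambda$. For a finite partial function $s:\Lambda\to2$ let
$$Q(s)=\{k\in Q:s\subset k\}.$$
By density these sets are nonempty, and they form a base of $Q$. Each $Q(s)$ contains the disjoint nonempty sets $Q(s\cup\{(\delta,0)\})$ and $Q(s\cup\{(\delta,1)\})$ for $\delta\notin\operatorname{dom}s$, so $Q$ has no isolated points. For $\delta\in\Lambda$ put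
$$J_\delta=\{k\in Q:k(\delta)=1\},\qquad E_\delta=Q\setminus J_\delta .$$
Both are clopen in $Q$. Let
$$\mathcal F=\{N\subset Q:\ Q\setminus N\text{ is nowhere dense in }Q\}.$$
Since finite unions and subsets of nowhere dense sets are nowhere dense, $\mathcal F$ is a filter; it is proper because $Q$ is not nowhere dense in itself; it contains all cofinite sets because $Q$ has no isolated points.

**Definition.** $D\subset Q$ is *positive* if it meets every $N\in\mathcal F$.

This means that $D$ is not nowhere dense: if $D$ is nowhere dense it misses $Q\setminus D\in\mathcal F$, and if $D$ misses some $N\in\mathcal F$ then $D\subset Q\setminus N$ is nowhere dense. Equivalently, *$D\cap Q(s)$ is dense in $Q(s)$ for some $s$*.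

*Examples.* $J_\delta$ and $E_\delta$ are both positive. For distinct $\lambda_0,\lambda_1,\dots\in\Lambda$ the set $\{k\in Q:k(\lambda_n)=0\text{ for all }n\}$ is not positive: given $s$, choose $\lambda_n\notin\operatorname{dom}s$; then $Q(s\cup\{(\lambda_n,1)\})\subset Q(s)$ is disjoint from it.

The fact that will make I win on $X$ is this: if $D\cap Q(s)$ is dense in $Q(s)$ and $\xi\notin\operatorname{dom}s$, then $D\cap E_\xi$ is positive, since it is dense in $Q(s\cup\{(\xi,0)\})$. A positive set fixes finitely many ordinals; all other $E_\xi$ cut it in a positive set.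

## 6. The cross topology

Let $Z=Q\cup\{\infty\}$ with $\infty\notin Q$. We topologize $Z^a$ for finite $a\subset\omega_1$ so that closures can be computed one coordinate at a time. For $u\in Z^a$, $i\in a$ with $u(i)=\infty$, and $k\in Q$, let $u^i_k$ be $u$ with the value at $i$ changed to $k$.

**Definition.** $O\subset Z^a$ is *open* if for all $u\in O$ and all $i\in a$ with $u(i)=\infty$ we have $\{k:u^i_k\in O\}\in\mathcal F$.

Because $\mathcal F$ is closed under supersets and finite intersections, unions and finite intersections of open sets are open; clearly $\emptyset$ and $Z^a$ are open. Passing to complements, and using that a set is positive exactly when its complement is not in $\mathcal F$: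

(1) $C\subset Z^a$ is closed iff, whenever $u(i)=\infty$ and $\{k:u^i_k\in C\}$ is positive, then $u\in C$.

*Examples.* For $a=\{i\}$, points of $Q$ are isolated and the neighborhoods of $\infty$ contain sets $\{\infty\}\cup N$ with $N\in\mathcal F$. For $|a|=2$, the set $\{(k,k):k\in Q\}$ is closed: for a point $(k,\infty)$ or $(\infty,k)$ only one change of the infinite value leads into the diagonal, and for $(\infty,\infty)$ none does; a set with at most one element is not positive. In the product topology $(\infty,\infty)$ would be in the closure of this set, since $N\times N$ meets the diagonal for all $N\in\mathcal F$. So the cross topology is strictly finer than the product topology.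

Two facts follow directly from the definition.

*Restriction.* If $a\subset b$, the restriction $Z^b\to Z^a$ is continuous. Let $O\subset Z^a$ be open, $u|a\in O$ and $u(i)=\infty$. If $i\in a$, then $(u^i_k)|a=(u|a)^i_k\in O$ for $\mathcal F$-many $k$ (that is, for a set of $k$ in $\mathcal F$); if $i\notin a$, then $(u^i_k)|a=u|a\in O$ for all $k$.

*Slices.* If $b\cap a_1=\emptyset$, $O\subset Z^{b\cup a_1}$ is open and $v\in Z^{a_1}$, then $\{u\in Z^b:u\cup v\in O\}$ is open, because $u^i_k\cup v=(u\cup v)^i_k$.

**Lemma 2.** $Z^a$ is Hausdorff and zero-dimensional.

**Proof.** *Hausdorff.* For $i\in a$, $k\in Q$ the set $\{w:w(i)=k\}$ is clopen. It is open, since changing an infinite value does not affect the value $k$ at $i$. Its complement is open, since if $w(i)\ne k$ and an infinite value of $w$ is changed to $l$, the result has value $k$ at $i$ only if the change was at $i$ and $l=k$; and $Q\setminus\{k\}\in\mathcal F$. Two distinct points differ at some $i$, one of them has a value $k\in Q$ there, and this set and its complement separate them.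

*A clopen set between $u$ and $U$.* Let $u\in U$ with $U$ open, and $c=\{i\in a:u(i)\in Q\}$. For $c\subset b\subset a$ let $w_b$ equal $w$ on $b$ and $\infty$ on $a\setminus b$. Put
$$V=\{w\in Z^a:\ w|c=u|c\ \text{ and }\ w_b\in U\text{ whenever }c\subset b\subset a\}.$$
Then $u\in V$, since $u_b=u$ for all such $b$; and $V\subset U$, since $w_a=w$.

*$V$ is open.* Let $w\in V$ and $w(i)=\infty$; then $i\notin c$. For each $b$, the point $(w^i_k)_b$ is $w_b\in U$ if $i\notin b$, and it is $(w_b)^i_k$ if $i\in b$, which lies in $U$ for $\mathcal F$-many $k$ as $U$ is open. There are finitely many $b$, so $w^i_k\in V$ for $\mathcal F$-many $k$.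

*$V$ is closed.* Let $w\notin V$ and $w(i)=\infty$. If $w(j)\ne u(j)$ for some $j\in c$, then $w^i_k(j)\ne u(j)$ for all $k$ with at most one exception, so $w^i_k\notin V$ for $\mathcal F$-many $k$. Otherwise $w|c=u|c$, so $i\notin c$, and $w_b\notin U$ for some $b\supset c$. Put $b'=b\setminus\{i\}\supset c$. Since $w(i)=\infty$, we get $(w^i_k)_{b'}=w_{b'}=w_b\notin U$, so $w^i_k\notin V$ for all $k$. $\square$

## 7. The spaces $X$ and $Y$

**The space $X$.** Points are pairs $(y,p)$ where $y:\omega_1\to Z$ has finite *support* $\operatorname{supp}y=\{\alpha:y(\alpha)\neq\infty\}$, $p\subset\Lambda$ is finite, and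

$(\star)$ if $\delta\in p$ and $\alpha\in A_\delta\cap\operatorname{supp}y$, then $y(\alpha)\in E_\delta$.

For instance, if $A_\omega=\omega$, then $(y,\{\omega\})\in X$ means that $y(n)(\omega)=0$ for every $n<\omega$ with $y(n)\ne\infty$. The basic open sets are
$$[a,O;c,e]=\{(y,p)\in X:\ y|a\in O,\ p\cap c=e\},$$
with $a\subset\omega_1$ finite, $O\subset Z^a$ open, $c\subset\Lambda$ finite, $e\subset c$. They form a base of the topology that $X$ inherits from $\prod_aZ^a\times2^\Lambda$ through the injection $(y,p)\mapsto((y|a)_a,\chi_p)$: finitely many conditions $y|a_t\in O_t$ become one condition on $a=\bigcup_ta_t$, because restrictions are continuous. By Lemma 2, $X$ is Tychonoff. Counting gives $|X|\le\omega_1$, and the points $(\text{constant }\infty,\{\delta\})$ give $|X|=\omega_1$.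

Every point $(y,p)$ has arbitrarily small basic neighborhoods $[a,O;c,p]$ with $a\supset\operatorname{supp}y$ and $c\supset p$: given $[a,O;c,e]\ni(y,p)$, replace $a$ by $a\cup\operatorname{supp}y$, $O$ by its preimage, and $c$ by $c\cup p$.

For $\gamma<\omega_1$ let
$$X_\gamma=\{(y,p)\in X:\operatorname{supp}y\subset\gamma,\ p\subset\gamma\},$$
a countable set. For $z=(y,p)\in X$ let $z|\gamma=(y',p\cap\gamma)$, where $y'$ is $y$ on $\gamma$ and $\infty$ elsewhere. Then $z|\gamma\in X_\gamma$, since $(\star)$ only loses instances. If $a\cup c\subset\gamma$, then $z\in[a,O;c,e]$ iff $z|\gamma\in[a,O;c,e]$.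

We see at once that $X$ is not separable: a countable set lies in some $X_\gamma$, and for $\delta\in\Lambda$, $\delta\ge\gamma$, the nonempty open set $\{(y,p):\delta\in p\}$ misses $X_\gamma$.

**The space $Y$.** $Y=[Q]^{<\omega}$ is the set of finite subsets of $Q$, with the topology making
$$e\mapsto\big(\chi_e,\ (\text{truth value of }e\subset J_\delta)_{\delta\in\Lambda}\big)\in2^{Q\sqcup\Lambda}$$
an embedding. So $Y$ is countable, zero-dimensional, Hausdorff, $w(Y)\le\omega_1$, and the sets $\{e:k\in e\}$ and $\{e:e\subset J_\delta\}$ are clopen.

## 8. The Souslin property of $X$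

We need ccc in order to replace an open set, up to density, by countably many basic sets. Recall the $\Delta$-system lemma: if $h_\alpha$ $(\alpha<\omega_1)$ are finite sets, there are an uncountable $I\subset\omega_1$ and a set $h$ with $h_\alpha\cap h_\beta=h$ for all distinct $\alpha,\beta\in I$.

**Proposition 1.** $X$ is ccc.

**Proof.** **Step 1: thinning out.** Given nonempty open $B_\alpha$ $(\alpha<\omega_1)$, we look for distinct $\alpha,\beta$ with $B_\alpha\cap B_\beta\neq\emptyset$. Shrinking, let $z_\alpha=(y_\alpha,p_\alpha)\in B_\alpha=[a_\alpha,O_\alpha;c_\alpha,p_\alpha]$ with $a_\alpha\supset\operatorname{supp}y_\alpha$, $c_\alpha\supset p_\alpha$, and put $h_\alpha=a_\alpha\cup c_\alpha$. Choose an uncountable $I$ such that $\{h_\alpha\}_{\alpha\in I}$ is a $\Delta$-system with root $h$ and such that $y_\alpha|h$ and $p_\alpha\cap h$ do not depend on $\alpha\in I$ (there are countably many possibilities). If $h_\alpha=h$ for two different $\alpha\in I$, their points $z_\alpha$ coincide, since $\operatorname{supp}y_\alpha\cup p_\alpha\subset h_\alpha$, and we are done. Otherwise, discarding at most one index, all $h_\alpha\setminus h$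 are nonempty; they are pairwise disjoint.

**Step 2: choosing two indices so that no ladder causes trouble.** Pick distinct $\alpha_n\in I$ $(n<\omega)$ and let $\nu=\sup\bigcup_nh_{\alpha_n}<\omega_1$. By disjointness only countably many $h_\beta\setminus h$ meet $\nu+1$, so there is $\beta\in I$ with $\min(h_\beta\setminus h)>\nu$; then $\beta\ne\alpha_n$ for all $n$. For $\delta\in p_\beta\setminus h$ we have $\delta>\nu$, so $\nu+1<\delta$ and $A_\delta\cap(\nu+1)$ is finite. The sets $h_{\alpha_n}\setminus h\subset\nu+1$ are disjoint, so for some $n$, with $\alpha=\alpha_n$,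
$$(h_\alpha\setminus h)\cap A_\delta=\emptyset\quad\text{for all }\delta\in p_\beta\setminus h.$$

**Step 3: amalgamating $z_\alpha$ and $z_\beta$.** Let $y$ equal $y_\alpha$ on $h_\alpha$, $y_\beta$ on $h_\beta$ (they agree on $h=h_\alpha\cap h_\beta$), and $\infty$ elsewhere; let $p=p_\alpha\cup p_\beta$. Since $p_\beta\cap h_\alpha\subset p_\beta\cap h=p_\alpha\cap h$, we have $p\cap h_\alpha=p_\alpha$, and likewise $p\cap h_\beta=p_\beta$. Hence $p\cap c_\alpha=p_\alpha$, $y|a_\alpha=y_\alpha|a_\alpha\in O_\alpha$, and the same holds for $\beta$. It remains to check $(\star)$ for $\delta\in p$ and $i\in A_\delta\cap\operatorname{supp}y$.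

- If $\delta,i\in h_\alpha$ or $\delta,i\in h_\beta$, it follows from $z_\alpha,z_\beta\in X$.
- If $\delta\in h_\alpha\setminus h$ and $i\in h_\beta\setminus h$, then $i>\nu\ge\delta$, contradicting $i\in A_\delta\subset\delta$.
- If $\delta\in p_\beta\setminus h$ and $i\in h_\alpha\setminus h$, then $i\notin A_\delta$ by Step 2, a contradiction.

So $(y,p)\in B_\alpha\cap B_\beta$. $\square$

## 9. Closures in finitely many steps, and I's strategy on $X$

**Proposition 2.** $X$ is $\Omega$-separable.

I's plan is to play all points of $X_\gamma$ for a $\gamma<\omega_1$ that is built during the play and that lies beyond all ordinals named in II's answers. What an answer $U$ "names" is made precise first.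

**Step 1: countable codes for an open set.** For each open $U\subset X$ fix, by ccc, a countable family $\mathcal B_U$ of basic sets contained in $U$ with $\bigcup\mathcal B_U$ dense in $U$. Let $\nu(U)<\omega_1$ be such that $a\cup c\subset\nu(U)$ for all $[a,O;c,e]\in\mathcal B_U$. For $\nu(U)\le\nu<\omega_1$ and finite $b\subset\nu$, $c\subset\Lambda\cap\nu$, $e\subset c$, let
$$R=R(U,\nu,b,c,e)=\Big\{y|b:\ (y,p)\in X_\nu\cap\bigcup\mathcal B_U,\ p\cap c=e\Big\}\subset Z^b .$$

**Step 2: computing $\overline R$.** Put $R^0=R$ and
$$R^{j+1}=R^j\cup\big\{u\in Z^b:\text{for some }i\in b,\ u(i)=\infty\text{ and }\{k:u^i_k\in R^j\}\text{ is positive}\big\}.$$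
For example, if $|b|=2$ and $R=Q^b$, then $R^1$ consists of the points with at most one infinite coordinate, and $R^2=Z^b$. In general:

(2) $\overline R=R^{|b|}$.

By (1), all $R^j\subset\overline R$, and $R^{|b|}$ is closed as soon as $R^{|b|+1}=R^{|b|}$. So it suffices to show by induction on $j$ that every $u\in R^{j+1}\setminus R^j$ has at least $j+1$ infinite coordinates; for $j=|b|$ this is impossible. For $j=0$ a witness $i$ has $u(i)=\infty$. For $j\ge1$ let $i$ witness $u\in R^{j+1}$. Since $u\notin R^j$, the set $\{k:u^i_k\in R^{j-1}\}$ is not positive, while $\{k:u^i_k\in R^j\}$ is. So some $u^i_k\in R^j\setminus R^{j-1}$. It has at least $j$ infinite coordinates, and $u$ has one more.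

**Step 3: the ordinals named by $U$ at level $\nu$.** There are countably many choices of $(b,c,e)$ as in Step 1, $j\le|b|$, $u\in Z^b$ and $i\in b$ with $u(i)=\infty$ for which $D=\{k:u^i_k\in R^j\}$ is positive. For each of them fix a finite $s$ with $D\cap Q(s)$ dense in $Q(s)$. Let $\mu(U,\nu)<\omega_1$ be larger than $\nu$ and than all elements of $\operatorname{dom}s$ for these $s$.

**Step 4: the strategy.** I builds $\gamma_0<\gamma_1<\cdots<\omega_1$ with $\gamma_0=\omega$. When $\gamma_m$ is defined, I fixes an enumeration of the countable nonempty set $X_{\gamma_m}$. At move $n$ I plays a point of some $X_{\gamma_m}$ with $m\le n$, by a bookkeeping that ensures that all points of $\bigcup_mX_{\gamma_m}$ get played. After II's answer $U_n$, I picks $\gamma_{n+1}>\gamma_n$ larger than $\nu(U_i)$ for $i\le n$ and larger than $\mu(U_i,\gamma_j)$ for all $i,j\le n$ with $\gamma_j\ge\nu(U_i)$. Let $\gamma=\sup_n\gamma_n$, a limit ordinal. As supports and promise sets are finite, $X_\gamma=\bigcup_nX_{\gamma_n}$, so all points of $X_\gamma$ are played.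

**Step 5: what has to be shown.** Let $z=(y,p)\in X$ be arbitrary. Then $z|\gamma=x_n$ for some $n$. Put $U=U_n$, so $z|\gamma\in\overline U$. *We claim $z\in\overline U$.* As $z$ is arbitrary, this shows that $\bigcup_nU_n$ is dense.

Let $[a,O;c,p]\ni z$ be a basic neighborhood with $a\supset\operatorname{supp}y$, $c\supset p$. Put
$$a_0=a\cap\gamma,\quad a_1=a\setminus\gamma,\quad c_0=c\cap\gamma,\quad p_0=p\cap\gamma,\quad p_1=p\setminus\gamma .$$
Choose $j$ so large that $\nu:=\gamma_j$ satisfies $\nu\ge\nu(U)$ and $a_0\cup c_0\subset\nu$. Then $\mu(U,\nu)<\gamma$ by Step 4. The danger is the promises $\xi\in p_1$: a point of $U$ near $z|\gamma$ may have values at places $\alpha\in A_\xi$ that break them. For $\xi\in p_1$ we have $\nu<\gamma\le\xi$, so $A_\xi\cap\nu$ is finite by (0), and we can control all the relevant places below $\nu$ by a finite set: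
$$b=a_0\cup\bigcup_{\xi\in p_1}(A_\xi\cap\nu).$$
(The set $A_\xi\cap\gamma$ may be infinite, if $\xi=\gamma$; this is why we work at level $\nu$ and not at level $\gamma$.) For $i\in b$ let $E^i=\bigcap\{E_\xi:\xi\in p_1,\ i\in A_\xi\}$, with $E^i=Q$ if there is no such $\xi$, and let
$$P=\prod_{i\in b}(E^i\cup\{\infty\})\subset Z^b ,$$
the set of patterns on $b$ that keep the promises in $p_1$. By $(\star)$ for $z$, $y|b\in P$. Let $R=R(U,\nu,b,c_0,p_0)$.

**Step 6: $y|b\in\overline R$.** Let $G\ni y|b$ be open in $Z^b$. Then $[b,G;c_0,p_0]$ is a neighborhood of $z|\gamma$, so it meets $U$, and hence some $B\in\mathcal B_U$, say at $w$. All coordinates involved in $B$ and in $[b,G;c_0,p_0]$ are below $\nu$, so $w|\nu\in X_\nu$ also lies in both sets. Its restriction to $b$ is in $R\cap G$.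

**Step 7: $y|b\in\overline{R\cap P}$.** This is the heart of the proof: the approximation can be done by patterns that keep the late promises. By Step 6 and (2), $y|b\in R^{|b|}\cap P$. So it suffices to show $R^j\cap P\subset\overline{R\cap P}$ by induction on $j\le|b|$. The case $j=0$ is clear. Assume it for $j<|b|$ and let $u\in(R^{j+1}\setminus R^j)\cap P$ with witness $i$, so that $D=\{k:u^i_k\in R^j\}$ is positive; let $s$ be the finite function chosen in Step 3, with $D\cap Q(s)$ dense in $Q(s)$. Each $\xi\in p_1$ satisfies $\xi\ge\gamma>\mu(U,\nu)$, so $\xi\notin\operatorname{dom}s$. Therefore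
$$s'=s\cup\{(\xi,0):\xi\in p_1,\ i\in A_\xi\}$$
is a function, and $Q(s')$ is a nonempty open subset of $Q(s)\cap E^i$. So $D\cap E^i\supset D\cap Q(s')$ is dense in $Q(s')$, and $D\cap E^i$ is positive. For $k\in D\cap E^i$ we have $u^i_k\in R^j\cap P\subset\overline{R\cap P}$. By (1), applied to the closed set $\overline{R\cap P}$, we get $u\in\overline{R\cap P}$.

**Step 8: gluing.** The set
$$G=\{u\in Z^b:(u|a_0)\cup(y|a_1)\in O\}$$
is open in $Z^b$: it is a slice of the preimage of $O$ in $Z^{b\cup a_1}$, where $b\cap a_1=\emptyset$ as $b\subset\nu$. It contains $y|b$. By Step 7 pick $u\in R\cap P\cap G$, and then $B\in\mathcal B_U$ and $(y',p')\in X_\nu\cap B$ with $y'|b=u$ and $p'\cap c_0=p_0$. Let $y''$ equal $y'$ on $\nu$, $\infty$ on $[\nu,\gamma)$, and $y$ on $[\gamma,\omega_1)$; let $p''=p'\cup p_1$.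

- $(y'',p'')\in X$. If $\delta\in p'$, then $A_\delta\subset\delta<\nu$, and $y''=y'$ on $\nu$, so $(\star)$ for $(y',p')$ applies. Let $\xi\in p_1$ and $\alpha\in A_\xi\cap\operatorname{supp}y''$. If $\alpha\ge\gamma$, use $(\star)$ for $z$. Otherwise $\alpha<\nu$, since $y''=\infty$ on $[\nu,\gamma)$; so $\alpha\in A_\xi\cap\nu\subset b$, and $y''(\alpha)=u(\alpha)\in E^\alpha\subset E_\xi$ because $u\in P$.
- $(y'',p'')\in B\subset U$, because $B$ only involves coordinates below $\nu(U)\le\nu$, and there $(y'',p'')$ agrees with $(y',p')$.
- $(y'',p'')\in[a,O;c,p]$, because $y''|a=(u|a_0)\cup(y|a_1)\in O$ and $p''\cap c=(p'\cap c_0)\cup p_1=p_0\cup p_1=p$.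

So $U\cap[a,O;c,p]\ne\emptyset$. This proves the claim of Step 5. $\square$

## 10. II defeats every strategy on $X\times Y$ and on $X\times Y'$

**Step 1: the sets.** For $\alpha<\omega_1$ let
$$W_\alpha=\{((y,p),e)\in X\times Y:y(\alpha)\in e\}=\bigcup_{k\in Q}\{(y,p)\in X:y(\alpha)=k\}\times\{e\in Y:k\in e\},$$
which is open, since $\{k\}$ is open in $Z^{\{\alpha\}}$. For $\delta\in\Lambda$ let
$$q_\delta=\{(y,p)\in X:\delta\in p\},\qquad V_\delta=\{e\in Y:e\subset J_\delta\}.$$
These are open and nonempty: $(\text{constant }\infty,\{\delta\})\in q_\delta$ and $\emptyset\in V_\delta$.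

**Step 2: $W_\alpha$ misses the box of $\delta$ along the ladder.**

(3) *If $\alpha\in A_\delta$, then $W_\alpha\cap(q_\delta\times V_\delta)=\emptyset$.*

If $((y,p),e)$ were in the intersection, then $y(\alpha)\in e\subset J_\delta$, while $\delta\in p$ and $\alpha\in A_\delta$ give $y(\alpha)\in E_\delta=Q\setminus J_\delta$ by $(\star)$.

**Step 3: $W_\alpha$ is almost always legal.**

(4) *If $x=(y,p)\in X$ and $\alpha\notin\operatorname{supp}y\cup\bigcup_{\delta\in p}A_\delta$, then $\{x\}\times Y\subset\overline{W_\alpha}$.*

Let $e\in Y$ and take a basic neighborhood $[a,O;c,e_0]\times V$ of $(x,e)$, where we may assume $\alpha\in a$ and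
$$V=\{e':\ e'\cap r=e\cap r,\ (e'\subset J_\delta\Leftrightarrow e\subset J_\delta)\text{ for }\delta\in c'\}$$
with finite $r\subset Q$, $c'\subset\Lambda$. Let $c''=\{\delta\in c':e\subset J_\delta\}$. If $k\in\bigcap_{\delta\in c''}J_\delta\setminus r$, then $e\cup\{k\}\in V$: the trace on $r$ does not change; for $\delta\in c''$ still $e\cup\{k\}\subset J_\delta$; for $\delta\in c'\setminus c''$ still $e\cup\{k\}\not\subset J_\delta$. The set $\bigcap_{\delta\in c''}J_\delta$ is nonempty and open in $Q$, $r$ is nowhere dense, and $\{k:(y|a)^\alpha_k\in O\}\in\mathcal F$ because $y(\alpha)=\infty$ and $O$ is open. So there is $k\in\bigcap_{\delta\in c''}J_\delta\setminus r$ with $(y|a)^\alpha_k\in O$. Let $y_1$ be $y$ with value $k$ at $\alpha$. Then $(y_1,p)\in X$, since $\alpha\notin A_\delta$ for $\delta\in p$. Hence $((y_1,p),e\cup\{k\})\in W_\alpha\cap([a,O;c,e_0]\times V)$.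

**Step 4: passing to $Y'$.** Let $Y'\supset Y$ be Tychonoff with $Y$ dense in it; $Y'=Y$ is allowed. Let $W'_\alpha$ be open in $X\times Y'$ with $W'_\alpha\cap(X\times Y)=W_\alpha$, and $V'_\delta$ open in $Y'$ with $V'_\delta\cap Y=V_\delta$. For $\alpha\in A_\delta$ the open set $W'_\alpha\cap(q_\delta\times V'_\delta)$ misses the dense set $X\times Y$ by (3), so it is empty. And for $x,\alpha$ as in (4), $\overline{W'_\alpha}$ contains $\{x\}\times Y$, hence its closure, hence $\{x\}\times Y'$.

**Step 5: closing off.** Suppose $\sigma$ is a winning strategy for I on $X\times Y'$. Call a finite sequence $\bar\alpha=(\alpha_0,\dots,\alpha_{n-1})$ of countable ordinals *admissible* if the answers $W'_{\alpha_0},\dots,W'_{\alpha_{n-1}}$ of II against $\sigma$ are all legal; then let $x(\bar\alpha)\in X$ be the first coordinate of the next move of $\sigma$. For each $\gamma<\omega_1$ there are only countably many $\bar\alpha\in\gamma^{<\omega}$, so there is $g(\gamma)<\omega_1$, $g(\gamma)>\gamma$, with $x(\bar\alpha)\in X_{g(\gamma)}$ for all admissible $\bar\alpha\in\gamma^{<\omega}$. Let $\delta=\sup_ng^n(0)\in\Lambda$. A sequence in $\delta^{<\omega}$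 is in $(g^n(0))^{<\omega}$ for some $n$, so $x(\bar\alpha)\in X_\delta$ for all admissible $\bar\alpha\in\delta^{<\omega}$.

**Step 6: II's play.** At move $n$, suppose II has so far answered $W'_{\alpha_0},\dots,W'_{\alpha_{n-1}}$ legally with all $\alpha_m\in A_\delta\subset\delta$. The first coordinate of I's point is some $x_n=(y_n,p_n)\in X_\delta$. For $\eta\in p_n$ we have $\eta<\delta$, so $A_\delta\cap A_\eta\subset A_\delta\cap\eta$ is finite. As $A_\delta$ is infinite, there is
$$\alpha_n\in A_\delta\setminus\Big(\operatorname{supp}y_n\cup\bigcup_{\eta\in p_n}A_\eta\Big),$$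
and II answers $W'_{\alpha_n}$, which is legal by Step 4. At the end $\bigcup_nW'_{\alpha_n}$ is disjoint from the nonempty open set $q_\delta\times V'_\delta$, so $\sigma$ loses, a contradiction. Hence $X\times Y'$ is not $\Omega$-separable.

For $Y'=Y$ this refutes the first guess. For $Y'=\overline Y\subset2^{Q\sqcup\Lambda}$ we obtain a compact, zero-dimensional, separable $Y'$ of weight $\le\omega_1$.

## 11. The cardinals of Theorem 3 and their minimality

To finish the proof of Theorem 3 we compute the cardinals. We know $|X|=\omega_1$, $|Y|=\omega$, $w(Y)\le\omega_1$, and $w(\overline Y)\le\omega_1$.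

*$\pi w(X)\le\omega_1$.* Let $(y,p)\in[a,O;c,p]$ with $a\supset\operatorname{supp}y$, $c\supset p$. Change the values $y(i)=\infty$, $i\in a$, one at a time. If $u\in O$ is the current restriction to $a$ and $u(i)=\infty$, choose the new value $k$ in the intersection of $\{k:u^i_k\in O\}\in\mathcal F$ with the nonempty open set $\bigcap\{E_\delta:\delta\in p,\ i\in A_\delta\}$; this keeps $(\star)$. After finitely many changes we have $u\in Q^a\cap O$. The set $\{u\}$ is open in $Z^a$, since $u$ has no infinite coordinate. So $[a,\{u\};c,p]\subset[a,O;c,p]$ is a nonempty basic set, and there are only $\omega_1$ sets of this form.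

*$\pi w(X)>\omega$.* Otherwise $X$ would be separable, and so would $X\times Y$; but $X\times Y$ is not $\Omega$-separable.

*$w(Y)>\omega$ and $w(Y')>\omega$.* Otherwise Theorem 1 would make $X\times Y$ or $X\times Y'$ $\Omega$-separable.

This proves Theorem 3. $\square$

*Minimality.* Let $X$ be any $\Omega$-separable space and $Y$ any separable space such that $X\times Y$ is not $\Omega$-separable. If $X$ were countable or $\pi w(X)\le\omega$, then $X$ and $X\times Y$ would be separable. If $w(Y)\le\omega$, Theorem 1 would apply. And $Y$ is infinite, since otherwise $w(Y)$ would be finite. So the values of $|X|$, $\pi w(X)$, $|Y|$, $w(Y)$ in Theorem 3 are least possible.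

*The game $\Omega^*$.* Since $Y$ is separable and $X\times Y$ is not $\Omega$-separable, Theorem 2 shows that I has no winning strategy in $\Omega^*$ on the $X$ of Theorem 3, although I wins $\Omega$ there.

## 12. The square of $X\oplus Y$

**Proof of Theorem 4.** Let $S=X\oplus Y$ with $X,Y$ from Theorem 3.

**Step 1: $S$ is $\Omega$-separable.** I alternates winning runs on the clopen parts $X$ and $Y$ (the latter is separable), reporting to a run the intersection of II's answer with the relevant part. This is legal: if $x$ lies in a clopen part $C$ and $x\in\overline U$, then $x\in\overline{U\cap C}$. The reports have dense union in each part.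

**Step 2: $\Omega$-separability passes to clopen subspaces.** Let $C\ne\emptyset$ be clopen in $T$, and $\sigma$ winning for I on $T$. To play on $C$, I keeps an auxiliary play of $\sigma$ on $T$. As long as $\sigma$ suggests a point outside $C$, I plays nothing and reports $T\setminus C$, which is open and contains that point. When $\sigma$ suggests a point of $C$, I actually plays it, and reports II's answer, an open subset of $C$ and hence of $T$. If from some stage on $\sigma$ suggests points outside $C$ forever (which is determined by $\sigma$ and the finite history), the auxiliary play is completed in I's head, and I continues with arbitrary points of $C$. In every case the auxiliary play is a complete play won by I, so the reported sets have dense union in $T$. Those meeting $C$ are actual answers of II, so II's answers have dense union in $C$.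

**Step 3: conclusion.** $X\times Y$ is a clopen subspace of $S\times S$. If $S\times S$ were $\Omega$-separable, then by Step 2 so would be $X\times Y$, contradicting Theorem 3. $\square$
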